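\title{Coherent states and the unitarity of KZ monodromy for rational Cherednik algebras}

\begin{abstract}
Let $W$ be a finite complex reflection group and let $L_c(\tau)$ be a simple module in category $\mathcal O$ of its rational Cherednik algebra, with a parameter satisfying $c_{s^{-1}}=\overline{c_s}$. We prove that if the contravariant Hermitian form on $L_c(\tau)$ is positive definite, then the braid group monodromy on $\mathrm{KZ}(L_c(\tau))$ preserves a positive definite Hermitian form. No genericity is assumed. For $W=G(l,1,n)$ this proves the conjecture that the KZ functor preserves unitarity of simple modules. It suffices, in fact, that the contravariant form be definite of one sign in all large degrees. The invariant form is a limit at infinity of normalized norms of coherent states, the vectors that represent evaluation at the points of $\mathfrak h^{reg}$. Examples show that neither hypothesis is necessary.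
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A simple module $L$ in category $\mathcal O$ of a rational Cherednik algebra carries a nondegenerate Hermitian form for which multiplication by a coordinate $x_i$ is adjoint to the corresponding Dunkl operator $y_i$. The KZ functor turns $L$ into a finite-dimensional representation of a braid group, the monodromy of a flat connection. So there are two positivity questions: is the form on $L$ positive definite, and does the monodromy preserve a positive definite form? When the parameter of the algebra is zero, both answers are yes: $L$ is a Fock space tensored with a representation $\tau$ of the finite group $W$, and the monodromy is the action of $W$ on $\tau$. For other parameters the form on $L$ can be indefinite, and nothing in the definitions ties the two questions together. We prove that a positive answer to the first question forces a positive answer to the second.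

\subsection{The algebra and its anti-involution}\label{ss:algebra}

Sesquilinear forms are linear in the first variable. Let $\mathfrak h$ be a complex vector space of dimension $n$ with a positive definite Hermitian product $(\cdot,\cdot)$ and norm $|\cdot|$. A \emph{reflection} is a linear map $s\neq1$ of finite order that fixes a hyperplane $H_s$ pointwise. Let $W\subset U(\mathfrak h)$ be a finite group generated by reflections, let $S\subset W$ be the set of its reflections, and let $\mathfrak h^{reg}=\mathfrak h\setminus\bigcup_{s\in S}H_s$. The group $W$ acts on functions by $(wf)(z)=f(w^{-1}z)$. We write $\mathbb C[\mathfrak h]=S(\mathfrak h^*)$ and $\mathbb C[\mathfrak h^*]=S(\mathfrak h)$.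

For $s\in S$ let $\alpha_s\in\mathfrak h^*$ span the image of $1-s$ on $\mathfrak h^*$ and let $\alpha_s^\vee\in\mathfrak h$ span the image of $1-s$ on $\mathfrak h$, with $\alpha_s(\alpha_s^\vee)=2$. A function $c\colon S\to\mathbb C$ is \emph{admissible} if it is constant on conjugacy classes and $c_{s^{-1}}=\overline{c_s}$. The \emph{rational Cherednik algebra} $H_c$ is generated by $\mathfrak h$, $\mathfrak h^*$ and $\mathbb CW$ with the relations $[x,x']=0$, $[y,y']=0$, $wxw^{-1}=w(x)$, $wyw^{-1}=w(y)$ and
\begin{equation}\label{eq:rel}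
[y,x]=x(y)-\sum_{s\in S}c_s\,\alpha_s(y)\,x(\alpha_s^\vee)\,s
\end{equation}
for $x,x'\in\mathfrak h^*$, $y,y'\in\mathfrak h$, $w\in W$.

For $y\in\mathfrak h$ put $y^*=(\cdot,y)\in\mathfrak h^*$. Fix an orthonormal basis $y_1,\dots,y_n$ of $\mathfrak h$; the dual basis is $x_i=y_i^*$, and we write $z_i=x_i(z)$. The covector $\alpha_s$ vanishes on $H_s$, and $\alpha_s^\vee$ is orthogonal to $H_s$ because $s$ is unitary. Hence $\alpha_s(y)\alpha_s^\vee=2\pi_sy$, where $\pi_s$ is the orthogonal projection onto the line $H_s^\perp$, and \eqref{eq:rel} reads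
\begin{equation}\label{eq:rel2}
[y,y'^*]=(y,y')-2\sum_{s\in S}c_s\,(\pi_sy,y')\,s\qquad(y,y'\in\mathfrak h).
\end{equation}
For admissible $c$ the assignments $y\mapsto y^*$, $y^*\mapsto y$, $w\mapsto w^{-1}$ define a conjugate-linear anti-involution $*$ of $H_c$. Indeed, $*$ sends the left side of \eqref{eq:rel2} to $[y',y^*]$ and the right side to $(y',y)-2\sum_s\overline{c_s}(\pi_sy',y)s^{-1}$. Since $\pi_{s^{-1}}=\pi_s$ and $\overline{c_s}=c_{s^{-1}}$, this is \eqref{eq:rel2} for the pair $(y',y)$. The relations with $W$ are respected because $w(y^*)=(wy)^*$ for unitary $w$. From now on $c$ is admissible.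

\subsection{Unitary modules}\label{ss:unitary}

Category $\mathcal O_c$ consists of the finitely generated $H_c$-modules on which $\mathfrak h$ acts locally nilpotently. For an irreducible representation $\tau$ of $W$, the \emph{standard module} is $M_c(\tau)=H_c\otimes_{\mathbb C[\mathfrak h^*]\rtimes W}\tau$, where $\mathfrak h$ acts on $\tau$ by zero. As a module over $\mathbb C[\mathfrak h]\rtimes W$ it is $\mathbb C[\mathfrak h]\otimes\tau$. It has a unique simple quotient $L_c(\tau)$. A positive definite $W$-invariant Hermitian form on $\tau$ extends uniquely to a Hermitian form $\langle\cdot,\cdot\rangle$ on $M_c(\tau)$ that is \emph{contravariant}: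
\[
\langle hv,v'\rangle=\langle v,h^*v'\rangle\qquad(h\in H_c).
\]
Its radical is the maximal proper submodule, so it descends to a nondegenerate form on $L_c(\tau)$. The module $L_c(\tau)$ is \emph{unitary} if this form is positive definite. We write $M_c(\tau)[m]$ for the span of the $f\otimes u$ with $f$ homogeneous of degree $m$, and $L_c(\tau)[m]$ for its image.

\subsection{The KZ functor}\label{ss:KZ}

Define $\lambda_s$ by $s\alpha_s=\lambda_s\alpha_s$. It is a root of unity different from $1$, and $\lambda_{s^{-1}}=\overline{\lambda_s}$. Put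
\[
\kappa_s=\frac{2c_s}{1-\lambda_s}.
\]
Then $\kappa$ is constant on conjugacy classes and $\kappa_{s^{-1}}=\overline{\kappa_s}$. The map $x\mapsto x-s(x)$ kills the covectors that vanish on $\alpha_s^\vee$ and sends $\alpha_s$ to $(1-\lambda_s)\alpha_s$, so
\begin{equation}\label{eq:xs}
x-s(x)=\tfrac{1-\lambda_s}{2}\,x(\alpha_s^\vee)\,\alpha_s .
\end{equation}
Let $D(\mathfrak h^{reg})$ be the algebra of algebraic differential operators on $\mathfrak h^{reg}$. The \emph{Dunkl operators} are the elements
\[
D_y=\partial_y-\sum_{s}\kappa_s\frac{\alpha_s(y)}{\alpha_s}(1-s)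
\]
of $D(\mathfrak h^{reg})\rtimes W$. Since $[1-s,x]=(x-s(x))s$, formula \eqref{eq:xs} shows that $[D_y,x]$ is the right side of \eqref{eq:rel}; this explains the constants $\kappa_s$. We recall the standard facts that $x\mapsto x$, $w\mapsto w$, $y\mapsto D_y$ is an embedding $H_c\hookrightarrow D(\mathfrak h^{reg})\rtimes W$, and that it becomes an isomorphism when $\prod_s\alpha_s$ is inverted. For $M\in\mathcal O_c$ the localization $M|_{\mathfrak h^{reg}}=\mathbb C[\mathfrak h^{reg}]\otimes_{\mathbb C[\mathfrak h]}M$ is therefore a module over $D(\mathfrak h^{reg})\rtimes W$ on which $\partial_y$ acts by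
\begin{equation}\label{eq:nabla}
\nabla_y=y+\sum_{s}\kappa_s\frac{\alpha_s(y)}{\alpha_s}(1-s).
\end{equation}
In this way $M|_{\mathfrak h^{reg}}$ is a $W$-equivariant vector bundle on $\mathfrak h^{reg}$ with a flat connection $\nabla$ with regular singularities. The group $W$ acts freely on $\mathfrak h^{reg}$, so the bundle and the connection descend to $\mathfrak h^{reg}/W$. Fix $x_0\in\mathfrak h^{reg}$. Then $\mathrm{KZ}(M)$ is the space of local horizontal sections of the descended connection near the image $[x_0]$, and the braid group $B_W=\pi_1(\mathfrak h^{reg}/W,[x_0])$ acts on it by monodromy.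

\subsection{The groups $G(l,1,n)$ and the conjecture}\label{ss:conj}

Let $l,n\ge1$. The group $G(l,1,n)=(\mathbb Z/l\mathbb Z)^n\rtimes S_n$ acts on $\mathbb C^n$, with its standard Hermitian product, by the monomial matrices whose nonzero entries are $l$-th roots of unity. The reflections that exchange two coordinates have order $2$ and form one conjugacy class when $n\ge2$; admissibility makes their parameter real. The other reflections are the $\zeta_i^k$, $1\le k\le l-1$, which multiply the $i$-th coordinate by $e^{2\pi\sqrt{-1}\,k/l}$; their parameters $c_k$ must satisfy $c_{l-k}=\overline{c_k}$.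

By Ginzburg, Guay, Opdam and Rouquier, the action of $B_W$ on $\mathrm{KZ}(M)$ factors through the cyclotomic (Ariki--Koike) Hecke algebra $\mathcal H$. It has generators $T_0,\dots,T_{n-1}$ and relations
\begin{gather*}
\prod_{j=1}^l(T_0-u_j)=0,\qquad (T_i-q)(T_i+1)=0\quad(1\le i\le n-1),\\
T_0T_1T_0T_1=T_1T_0T_1T_0,\qquad T_0T_i=T_iT_0\quad(i\ge2),\\
T_iT_{i+1}T_i=T_{i+1}T_iT_{i+1},\qquad T_iT_j=T_jT_i\quad(i,j\ge1,\ |i-j|>1).
\end{gather*}
Up to nonzero scalars, $T_0$ is the image of the standard generator of monodromy around the hyperplane $x_1=0$, and $T_i$ for $i\ge1$ is the image of the standard half-twist exchanging the $i$-th and $(i+1)$-th coordinates. The parameters $q,u_1,\dots,u_l$ are exponentials of linear expressions in $c$. For admissible $c$ they, and the normalizing scalars, have absolute value $1$, so $\mathcal H$ has a conjugate-linear anti-involution $\star$ with $T_i^\star=T_i^{-1}$. A finite-dimensional $\mathcal H$-module $V$ is \emph{unitary} if it has a positive definite Hermitian form for which $h^\star$ is adjoint to $h$ for all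 $h\in\mathcal H$; the zero module counts as unitary. It is enough to ask that each $T_i$ be a unitary operator, and the normalizing scalars have modulus $1$. So $\mathrm{KZ}(M)$ is unitary if and only if the monodromy action of $B_W$ preserves some positive definite Hermitian form.

Unitarity is a real restriction on $\mathcal H$-modules even though $|q|=1$. Take $l=1$, $n=3$, $q\neq-1$, and $\theta=q/(1+q)^2=|1+q|^{-2}$; here $T_0$ is the scalar $u_1$. On $\mathbb Cv_1\oplus\mathbb Cv_2$ define idempotents by $p_1v_1=v_1$, $p_1v_2=\theta v_1$, $p_2v_1=p_2v_2=v_2$. Then $p_1p_2p_1=\theta p_1$ and $p_2p_1p_2=\theta p_2$. The operators $T_i=q-(1+q)p_i$ satisfy the quadratic relation, and expanding gives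
\[
T_1T_2T_1-T_2T_1T_2=q(1+q)(p_1-p_2)-(1+q)^3(p_1p_2p_1-p_2p_1p_2)=0 .
\]
If this module is unitary, the $p_i$ are spectral projections of unitary operators, hence orthogonal projections, and $p_1p_2p_1=\theta p_1$ forces $\theta\le1$. So the module is not unitary when $|1+q|<1$.

The following conjecture is stated in \cite{Diag}.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $W=G(l,1,n)$ with $l,n\ge1$, let $c$ be admissible, and let $\tau$ be an irreducible representation of $W$. If $L_c(\tau)$ is unitary, then $\mathrm{KZ}(L_c(\tau))$ is a unitary $\mathcal H$-module.}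
\medskip

The computations in \cite{Diag} assume generic parameters, but the conjecture carries no such restriction, and we consider it for all admissible $c$. For $W=S_n$ acting on $\mathbb C^n$, with a single real parameter $c$, the result that the KZ functor preserves unitarity of $L_c(\tau)$ for $c\in(-\frac12,\frac12]$ is quoted in \cite{Diag}.

\subsection{Results}

\begin{theorem}\label{thm:A}
Let $W\subset U(\mathfrak h)$ be a finite complex reflection group, $c$ an admissible parameter and $\tau$ an irreducible representation of $W$. If $L_c(\tau)$ is unitary, then the monodromy representation of $B_W$ on $\mathrm{KZ}(L_c(\tau))$ preserves a positive definite Hermitian form. In particular, the conjecture holds for all $l,n\ge1$, all admissible $c$ and all $\tau$.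
\end{theorem}

The invariant form will depend only on the behavior of the contravariant form in large degrees, and this allows a weaker hypothesis.

\begin{theorem}\label{thm:B}
Let $W$, $c$, $\tau$ be as in Theorem~\ref{thm:A}. Suppose that there are a sign $\varepsilon\in\{1,-1\}$ and an integer $m_0\ge0$ such that $\varepsilon\langle\cdot,\cdot\rangle$ is positive definite on $L_c(\tau)[m]$ for all $m\ge m_0$. Then the monodromy representation of $B_W$ on $\mathrm{KZ}(L_c(\tau))$ preserves a positive definite Hermitian form.
\end{theorem}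

Section~\ref{sec:converse} shows that the converse of Theorem~\ref{thm:A} fails and that the hypothesis of Theorem~\ref{thm:B} is not necessary.

\subsection{The idea}

The space $\mathrm{KZ}(L)$ is a fiber $L/\mathfrak m_zL$ of $L$ as a $\mathbb C[\mathfrak h]$-module, where $\mathfrak m_z$ is the ideal of polynomials vanishing at $z$. The contravariant form does not pass to this quotient, and it has no visible relation to the connection, because it makes $x_i$ adjoint to $y_i$ and not to a function. It does give a metric on the dual fibers. A covector $\xi$ on the fiber at $z$ defines the functional $v\mapsto\xi(v(z))$ on $L$, and this functional is represented by a vector $e_{z,\xi}$ in a completion of $L$. Multiplication by $x_i$ scales the functional by $z_i$, so $e_{z,\xi}$ is a joint eigenvector of the adjoint operators $y_i$; we call it a \emph{coherent state}. The metric $\xi\mapsto\|e_{z,\xi}\|^2$ is $W$-invariant but not flat. After division by an explicit function of $z$, its failure to be flat is a sum of overlaps $\langle e_{z,\xi},s^{-1}e_{z,\xi}\rangle$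 between coherent states at $z$ and at the mirror points $s^{-1}z$. These overlaps decay as $z\to\infty$, fast enough that the normalized metric has a limit along rays, and the limit is flat.

Section~\ref{sec:examples} carries this out by hand in two cases. Sections~\ref{sec:euler}--\ref{sec:ode} construct the coherent states and compute the derivative of their norm. Section~\ref{sec:limit} reduces both theorems to one estimate on overlaps, and Section~\ref{sec:orth} proves that estimate.

\section{Two cases by hand}\label{sec:examples}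

\subsection{The parameter zero}\label{ss:zero}

Let $c=0$. Then $y$ acts on $M_0(\tau)=\mathbb C[\mathfrak h]\otimes\tau$ as $\partial_y$, and for monomials contravariance gives $\langle x^\mu\otimes u,x^\nu\otimes u'\rangle=\delta_{\mu\nu}\,\mu!\,\langle u,u'\rangle$. The form is positive definite, so $L_0(\tau)=M_0(\tau)$ is unitary. The connection is the trivial one, every fiber is $\tau$, and a horizontal covector is a constant $\xi=\langle\cdot,u\rangle$ with $u\in\tau$. The series
\[
e_{z,\xi}=\sum_\mu\frac{\bar z^{\,\mu}x^\mu}{\mu!}\otimes u=\exp\Big(\sum_i\bar z_ix_i\Big)\otimes u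
\]
satisfies $\langle x^\nu\otimes u',e_{z,\xi}\rangle=z^\nu\langle u',u\rangle$, so it represents evaluation at $z$ followed by $\xi$. For $\xi'=\langle\cdot,u'\rangle$ we get $\langle e_{z,\xi},e_{z',\xi'}\rangle=e^{(z',z)}\langle u,u'\rangle$. Two features persist for all $c$ in weakened form. First, $e^{-|z|^2}\|e_{z,\xi}\|^2=\langle u,u\rangle$ does not depend on $z$: the normalized metric is flat. Second, states at distant points are nearly orthogonal:
\[
|\langle e_{z,\xi},e_{z',\xi'}\rangle|\le e^{-|z-z'|^2/2}\,\|e_{z,\xi}\|\,\|e_{z',\xi'}\| .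
\]

\subsection{The group of order two}\label{ss:rankone}

Let $\mathfrak h=\mathbb C$, $W=\{1,s\}$ with $s=-1$, and $c\in\mathbb R$. Then $[y,x]=1-2cs$, $\lambda_s=-1$ and $\kappa_s=c$. For the trivial representation, $M_c(\mathrm{triv})=\mathbb C[x]$ and $y$ acts as $\frac{d}{dx}-\frac cx(1-s)$, so $\nabla_y=\frac d{dx}$ and
\[
yx^m=\phi(m)x^{m-1},\qquad \phi(m)=m-c\big(1-(-1)^m\big).
\]
Thus $\phi(m)=m$ for even $m$ and $\phi(m)=m-2c$ for odd $m$. From $\langle x^m,x^k\rangle=\langle1,y^mx^k\rangle$ for $m\ge k$ we see that the monomials are orthogonal, with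
\begin{equation}\label{eq:g}
g_m:=\langle x^m,x^m\rangle=\phi(1)\phi(2)\cdots\phi(m).
\end{equation}
Assume $c<\frac12$. Then all $g_m$ are positive and $L=\mathbb C[x]$ is unitary. Evaluation at $z$ is represented by $e_z=\sum_m\bar z^{\,m}x^m/g_m$. With $G(r)=\sum_mr^m/g_m$ and $r=|z|^2$,
\[
\|e_z\|^2=G(r),\qquad\langle e_z,se_z\rangle=G(-r).
\]
All series here converge for every $z$, because $\phi(m)\ge m-2|c|$. Writing $m=\phi(m)+c(1-(-1)^m)$ in $rG'(r)=\sum_m mr^m/g_m$ gives
\[
rG'(r)=rG(r)+c\big(G(r)-G(-r)\big).
\]
The terms $rG$ and $cG$ are removed by passing to $F(r)=e^{-r}r^{-c}G(r)$: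
\[
\frac{d}{dr}\log F=-\frac cr\cdot\frac{G(-r)}{G(r)} .
\]
So $F$ is not constant, and we ask whether it has a positive limit. The trivial bound $|G(-r)|\le G(r)$ gives $|c|/r$, which just fails to be integrable. A gain comes from the eigenvalue equations $ye_z=\bar ze_z$ and $y\,se_z=-\bar z\,se_z$. Let $u=(x-z)e_z$. Since $x-z$ is adjoint to $y-\bar z$, which kills $e_z$,
\[
\|u\|^2=\langle e_z,[y,x]e_z\rangle\le(1+2|c|)G(r),\qquad
\langle u,se_z\rangle=\langle e_z,(y-\bar z)se_z\rangle=-2z\,G(-r).
\]
The Cauchy--Schwarz inequality gives $|G(-r)|\le\frac12\sqrt{1+2|c|}\;r^{-1/2}G(r)$. Hence $\frac d{dr}\log F=O(r^{-3/2})$, and $F$ has a limit in $(0,\infty)$.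

In this example $F$ depends only on $|z|$, so flatness in the angular direction is free. In higher rank it is the main point, and the same estimate gives it: at scale $t$ the derivative of $\log F$ is $O(t^{-2})$ in all directions, while a dilated path $t\gamma$ has length $O(t)$.

\begin{remark}\label{rem:sgn}
Admissibility cannot be dropped from the statement about monodromy. For the sign representation $\mathbb Cu$ of the same group and any $c\in\mathbb C$, formula \eqref{eq:nabla} gives $\nabla_y(1\otimes u)=2c\,x^{-1}\otimes u$, so the horizontal sections of $M_c(\mathrm{sgn})|_{\mathfrak h^{reg}}$ are the multiples of $x^{-2c}\otimes u$. Transport along a half circle from $x_0$ to $-x_0$, followed by $s$, is multiplication by $-e^{\mp2\pi\sqrt{-1}\,c}$. This has modulus $1$ only for real $c$.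
\end{remark}

\section{The Euler element and growth estimates}\label{sec:euler}

To show that coherent states converge we need to know how large $x_i$ and $y_i$ are on $L_c(\tau)[m]$. In the Fock space they have size $\sqrt m$, because $\sum_ix_iy_i$ is the degree. For general $c$ the element $\sum_ix_iy_i$ differs from the degree by an element of $\mathbb CW$, which is bounded independently of $m$.

Put $\Omega=\sum_s\kappa_ss$. It is central in $\mathbb CW$ because $\kappa$ is a class function; let $\kappa_\tau$ be the scalar by which it acts on $\tau$. We have $\Omega^*=\sum_s\overline{\kappa_s}s^{-1}=\Omega$, so $\Omega$ is self-adjoint for the positive definite form on $\tau$, and $\kappa_\tau$ is real.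

\begin{lemma}\label{lem:euler}
On $M_c(\tau)[m]$, and hence on $L_c(\tau)[m]$,
\begin{equation}\label{eq:euler}
\sum_ix_iy_i=m-\kappa_\tau+\Omega,\qquad\sum_iy_ix_i=\sum_ix_iy_i+n-2\sum_sc_ss.
\end{equation}
Moreover $L_c(\tau)=\bigoplus_{m\ge0}L_c(\tau)[m]$, the summands are finite-dimensional and mutually orthogonal, and the contravariant form is nondegenerate on each of them.
\end{lemma}

\begin{proof}
For $f\in\mathbb C[\mathfrak h]$ we have in $H_c$
\[
[y,f]=\partial_yf-\sum_s\kappa_s\,\alpha_s(y)\,\frac{f-sf}{\alpha_s}\,s .
\]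
For linear $f$ this is \eqref{eq:rel} rewritten with \eqref{eq:xs}. It passes to products by $[y,fg]=[y,f]g+f[y,g]$ and $(f-sf)(sg)+f(g-sg)=fg-s(fg)$. Since $y$ kills $\tau$,
\begin{equation}\label{eq:yaction}
y(f\otimes u)=\partial_yf\otimes u-\sum_s\kappa_s\,\alpha_s(y)\,\frac{f-sf}{\alpha_s}\otimes su .
\end{equation}
Let $f$ be homogeneous of degree $m$. Using $\sum_i\alpha_s(y_i)x_i=\alpha_s$, we get
\[
\sum_ix_iy_i(f\otimes u)=mf\otimes u-f\otimes\Omega u+\sum_s\kappa_s\,sf\otimes su=(m-\kappa_\tau+\Omega)(f\otimes u).
\]
The second identity in \eqref{eq:euler} is the sum of \eqref{eq:rel2} over $y=y'=y_i$, since $\sum_i(\pi_sy_i,y_i)=\operatorname{tr}\pi_s=1$.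

The element $E=\sum_ix_iy_i-\Omega$ acts on $M_c(\tau)[m]$ by $m-\kappa_\tau$. These scalars are distinct, so every submodule is graded and $L_c(\tau)$ is the direct sum of the $L_c(\tau)[m]$. Finally $E^*=E$ and the eigenvalues of $E$ are real, so $(m-\kappa_\tau)\langle v,v'\rangle=(m'-\kappa_\tau)\langle v,v'\rangle$ for $v,v'$ of degrees $m,m'$. Different degrees are therefore orthogonal, and nondegeneracy passes to each degree.
\end{proof}

\subsection*{Standing assumptions}

From here through Section~\ref{sec:orth}, $L=L_c(\tau)$ satisfies the hypothesis of Theorem~\ref{thm:B}. We replace the contravariant form by $\varepsilon\langle\cdot,\cdot\rangle$, which is again contravariant, so that $\langle\cdot,\cdot\rangle$ is positive definite on $L[m]$ for $m\ge m_0$. If $W$ is trivial, then $B_W$ is trivial and there is nothing to prove. So we assume $S\ne\emptyset$; then $0\notin\mathfrak h^{reg}$. We also assume $L|_{\mathfrak h^{reg}}\neq0$, since otherwise $\mathrm{KZ}(L)=0$.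

For estimates we need a norm. Choose a positive definite $W$-invariant Hermitian form $\langle\cdot,\cdot\rangle_+$ on $L$, with orthogonal degrees, that equals $\langle\cdot,\cdot\rangle$ on $L[m]$ for $m\ge m_0$; in lower degrees, average any positive definite form over $W$. Let $\|\cdot\|$ be its norm and let $\Pi$ be the projection onto the finite-dimensional space $\bigoplus_{m<m_0}L[m]$. The two forms differ only on this space, so there is a constant $\beta\ge0$ with
\begin{equation}\label{eq:compare}
|\langle v,v'\rangle-\langle v,v'\rangle_+|\le\beta\,\|\Pi v\|\,\|\Pi v'\|,\qquad|\langle v,v'\rangle|\le(1+\beta)\|v\|\,\|v'\|.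
\end{equation}
When $L$ is unitary we take $m_0=0$; then $\Pi=0$, $\beta=0$, and $\|\cdot\|$ is the norm of the contravariant form. A reader interested only in Theorem~\ref{thm:A} may keep this case in mind.

\begin{lemma}\label{lem:growth}
Put $a=|\kappa_\tau|+\sum_s|\kappa_s|$ and $b=a+n+2\sum_s|c_s|$. Let $v\in L[m]$.
\begin{enumerate}
\item[(a)] If $m\ge m_0$, then $\sum_i\|x_iv\|^2\le(m+b)\|v\|^2$. If $m\ge m_0+1$, then $\sum_i\|y_iv\|^2\le(m+a)\|v\|^2$.
\item[(b)] For all $m$, $\big\|\sum_ix_iy_iv\big\|\ge(m-a)\|v\|$.
\end{enumerate}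
\end{lemma}

\begin{proof}
Elements of $W$ are isometries for $\|\cdot\|$. So by \eqref{eq:euler} the operator $\sum_ix_iy_i-m$ on $L[m]$ has norm at most $a$, and $\sum_iy_ix_i-m$ has norm at most $b$. This gives (b). In (a) all vectors have degree at least $m_0$, where the norm comes from the contravariant form. Hence $\sum_i\|x_iv\|^2=\langle v,\sum_iy_ix_iv\rangle\le(m+b)\|v\|^2$ and $\sum_i\|y_iv\|^2=\langle v,\sum_ix_iy_iv\rangle\le(m+a)\|v\|^2$.
\end{proof}

The operators $x_i,y_i$ are unbounded, so we do not use the whole Hilbert space completion of $L$, but a subspace on which $H_c$ acts. Let $\mathcal S$ be the space of sequences $v=(v_m)_{m\ge0}$, $v_m\in L[m]$, with $\sum_mm^k\|v_m\|^2<\infty$ for all $k\ge0$. The algebra $H_c$ acts on $\prod_mL[m]$, because its generators shift the degree by $1$, $-1$ or $0$. By Lemma~\ref{lem:growth}(a), and because only finitely many degrees are excluded there, $\|x_iv_m\|^2$ and $\|y_iv_m\|^2$ are at most $C(m+1)\|v_m\|^2$ with $C$ independent of $m$. Thus $\mathcal S$ is an $H_c$-submodule. Both forms extend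 to $\mathcal S$ by the absolutely convergent sums $\sum_m\langle v_m,v'_m\rangle$ and $\sum_m\langle v_m,v'_m\rangle_+$, and \eqref{eq:compare} persists. Contravariance also persists: for $h=x_i$ we have $\langle x_iv,v'\rangle=\sum_m\langle x_iv_{m-1},v'_m\rangle=\sum_m\langle v_{m-1},y_iv'_m\rangle=\langle v,y_iv'\rangle$, the same computation applies to $y_i$ and $w$, and the identity passes to products and linear combinations.

\section{The bundle of fibers and its monodromy}\label{sec:bundle}

We describe the monodromy on $\mathfrak h^{reg}$ itself and isolate the object to be constructed. The fiber of $L|_{\mathfrak h^{reg}}$ at $z$ is $L_z=L/\mathfrak m_zL$. It is nonzero for every $z$, since $\mathfrak h^{reg}$ is connected. For $v\in L$ let $v(z)\in L_z$ be its class; then $(fv)(z)=f(z)v(z)$ for $f\in\mathbb C[\mathfrak h]$. An element $w\in W$ maps $\mathfrak m_z$ to $\mathfrak m_{wz}$, so it induces $w\colon L_z\to L_{wz}$ with $w(v(z))=(wv)(wz)$. On dual fibers we put $w\xi=\xi\circ w^{-1}\in L_{wz}^*$.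

For a path $\gamma$ in $\mathfrak h^{reg}$ from $z_0$ to $z_1$, let $T_\gamma\colon L_{z_0}\to L_{z_1}$ be parallel transport. Since $\nabla$ is flat, $T_\gamma$ depends only on the homotopy class of $\gamma$ with fixed endpoints. A local section $\xi=(\xi_z)$ of the dual bundle is horizontal for the dual connection if it is holomorphic and $\partial_y(\xi(\sigma))=\xi(\nabla_y\sigma)$ for all local holomorphic sections $\sigma$. In particular,
\begin{equation}\label{eq:dual}
\partial_y\big(\xi_z(v(z))\big)=\xi_z\big((\nabla_yv)(z)\big)\qquad(v\in L).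
\end{equation}
The pairing of two horizontal sections is locally constant, so the dual transport is $T_\gamma^\vee\xi=\xi\circ T_\gamma^{-1}$. Finally $w\nabla_yw^{-1}=\nabla_{wy}$, because $w\alpha_s$ is proportional to $\alpha_{wsw^{-1}}$, $(w\alpha_s)(wy)=\alpha_s(y)$, and $\kappa$ is a class function. Hence $w$ maps horizontal sections to horizontal sections, that is, $wT_\gamma=T_{w\gamma}w$ and $wT^\vee_\gamma=T^\vee_{w\gamma}w$.

\begin{lemma}\label{lem:criterion}
Suppose that for each $z\in\mathfrak h^{reg}$ there is a positive definite Hermitian form $Q_z$ on $L_z^*$, with $Q_z(\xi)$ denoting its value on $(\xi,\xi)$, such that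
\begin{enumerate}
\item[(i)] $Q_{z_1}(T^\vee_\gamma\xi)=Q_{z_0}(\xi)$ for every piecewise $C^1$ path $\gamma$ in $\mathfrak h^{reg}$ from $z_0$ to $z_1$;
\item[(ii)] $Q_{wz}(w\xi)=Q_z(\xi)$ for every $w\in W$.
\end{enumerate}
Then the monodromy action of $B_W$ on $\mathrm{KZ}(L)$ preserves a positive definite Hermitian form.
\end{lemma}

\begin{proof}
The map $\mathfrak h^{reg}\to\mathfrak h^{reg}/W$ is a covering. A horizontal section of the descended connection near $[x_0]$ is a $W$-invariant horizontal section of $L|_{\mathfrak h^{reg}}$ near the orbit $Wx_0$. It is determined by its value at $x_0$, and this value is arbitrary, so $\mathrm{KZ}(L)\cong L_{x_0}$. A loop at $[x_0]$ lifts to a path $\gamma$ from $x_0$ to some $wx_0$, which we may take piecewise $C^1$. Continuation along $\gamma$ carries $u\in L_{x_0}$ to $T_\gamma u\in L_{wx_0}$, and the invariant section with this value at $wx_0$ has value $w^{-1}T_\gamma u$ at $x_0$. So $B_W$ acts through the operators $g=w^{-1}T_\gamma$, or through their inverses, depending on the convention for composing loops.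 The contragredient of $g$ is $\xi\mapsto\xi\circ T_\gamma^{-1}\circ w=w^{-1}T_\gamma^\vee\xi$, which preserves $Q_{x_0}$ by (i) and (ii). In a $Q_{x_0}$-orthonormal basis of $L_{x_0}^*$ its matrix is unitary. The matrix of $g$ in the dual basis is the inverse transpose of a unitary matrix, hence unitary. So all the operators $g$ preserve the form on $L_{x_0}$ for which the dual basis is orthonormal.
\end{proof}

For a reflection hyperplane $H$, let $\alpha_H$ be a covector of norm $1$ with kernel $H$, so that $|\alpha_H(z)|=\operatorname{dist}(z,H)$.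

\begin{remark}\label{rem:normalization}
The other common normalizations of the Dunkl embedding change $\nabla_y$ to $\nabla_y+\sum_Hp_H\,\alpha_H(y)/\alpha_H$ with real numbers $p_H$ satisfying $p_{wH}=p_H$. This multiplies $T_\gamma$ by the scalar $\exp\big(-\int_\gamma\sum_Hp_H\,d\alpha_H/\alpha_H\big)$. For a path from $x_0$ to $wx_0$ its modulus is $\prod_H\big(\operatorname{dist}(x_0,H)/\operatorname{dist}(wx_0,H)\big)^{p_H}=1$, since $w$ is an isometry that permutes the hyperplanes and preserves $p$. The monodromy is twisted by a character of modulus $1$, and the theorems are unaffected.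
\end{remark}

\section{Coherent states}\label{sec:coherent}

Let $z\in\mathfrak h^{reg}$ and $\xi\in L_z^*$. The form is nondegenerate on the finite-dimensional space $L[m]$, so there is a unique $e^m_{z,\xi}\in L[m]$ with
\begin{equation}\label{eq:def}
\xi(v(z))=\langle v,e^m_{z,\xi}\rangle\qquad(v\in L[m]).
\end{equation}
We put $e^{-1}_{z,\xi}=0$. If $(v_j)$ is a basis of $L[m]$ with $\langle v_j,v_k\rangle=\epsilon_j\delta_{jk}$, $\epsilon_j=\pm1$, then
\begin{equation}\label{eq:basis}
e^m_{z,\xi}=\sum_j\epsilon_j\,\overline{\xi(v_j(z))}\,v_j ,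
\end{equation}
as one sees by pairing with $v_k$. So $e^m_{z,\xi}$ is conjugate-linear in $\xi$ and continuous in the point $(z,\xi)$ of the dual bundle.

\begin{lemma}\label{lem:coherent}
Let $z\in\mathfrak h^{reg}$, $\xi\in L_z^*$, $m\ge0$, and write $e^m=e^m_{z,\xi}$.
\begin{enumerate}
\item[(a)] $ye^m=(y,z)\,e^{m-1}$ for all $y\in\mathfrak h$.
\item[(b)] $we^m_{z,\xi}=e^m_{wz,w\xi}$ for all $w\in W$.
\item[(c)] If $\xi\neq0$, then $e^m\ne0$.
\item[(d)] If $m>a$ and $m>m_0$, then $\|e^m\|\le|z|\,\dfrac{\sqrt{m-1+b}}{m-a}\,\|e^{m-1}\|$.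
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $m=0$ both sides vanish. For $m\ge1$ and $v\in L[m-1]$,
\[
\langle v,ye^m\rangle=\langle y^*v,e^m\rangle=\xi\big((y^*v)(z)\big)=(z,y)\,\xi(v(z))=(z,y)\langle v,e^{m-1}\rangle=\langle v,(y,z)e^{m-1}\rangle .
\]

(b) For $v\in L[m]$ we have $(w\xi)(v(wz))=\xi\big((w^{-1}v)(z)\big)=\langle w^{-1}v,e^m\rangle=\langle v,we^m\rangle$.

(c) The space $L[0]$ generates $L$ over $\mathbb C[\mathfrak h]$ and $(fv)(z)=f(z)v(z)$, so $L[0]\to L_z$ is onto and $e^0\ne0$. By (a) with $y=z$, the element $z\in\mathfrak h\subset H_c$ sends $e^m$ to $|z|^2e^{m-1}$. Since $z\neq0$, induction gives $e^m\ne0$.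

(d) By (a), $y_ie^m=\bar z_ie^{m-1}$, so $\sum_ix_iy_ie^m=\sum_i\bar z_ix_ie^{m-1}$. The left side has norm at least $(m-a)\|e^m\|$ by Lemma~\ref{lem:growth}(b). The right side has norm at most $|z|\big(\sum_i\|x_ie^{m-1}\|^2\big)^{1/2}\le|z|\sqrt{m-1+b}\,\|e^{m-1}\|$ by the Cauchy--Schwarz inequality and Lemma~\ref{lem:growth}(a), which applies because $m-1\ge m_0$.
\end{proof}

The ratio in (d) is $O(m^{-1/2})$, so $\|e^m\|$ decays faster than any geometric sequence, and the \emph{coherent state}
\[
e_{z,\xi}=\sum_{m\ge0}e^m_{z,\xi}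
\]
lies in $\mathcal S$. This is the first use of positivity in large degrees. Summing (a) and (b) over $m$ gives $we_{z,\xi}=e_{wz,w\xi}$ and, for $s\in S$,
\begin{equation}\label{eq:eigen}
y\,e_{z,\xi}=(y,z)\,e_{z,\xi},\qquad y\,s^{-1}e_{z,\xi}=(y,s^{-1}z)\,s^{-1}e_{z,\xi},
\end{equation}
where the second equation is the first one for the state $s^{-1}e_{z,\xi}=e_{s^{-1}z,s^{-1}\xi}$.

\section{The derivative of the norm}\label{sec:ode}

We measure how far $\xi\mapsto\langle e_{z,\xi},e_{z,\xi}\rangle$ is from being flat, by differentiating it along a horizontal section. The examples suggest dividing by $e^{|z|^2}$ and by powers of the distances to the hyperplanes. For a reflection hyperplane $H$ let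
\[
k_H=\sum_{s:\,H_s=H}\kappa_s .
\]
The map $s\mapsto s^{-1}$ permutes the terms and conjugates them, so $k_H$ is real; also $k_{wH}=k_H$. Hence
\[
P(z)=\prod_H|\alpha_H(z)|^{2k_H}
\]
is a positive, smooth, $W$-invariant function on $\mathfrak h^{reg}$. This is where admissibility is used beyond the existence of the form: the $\kappa_s$ may be complex, but only their real sums $k_H$ enter the normalization. Define a real function on the dual bundle by
\[
F(z,\xi)=e^{-|z|^2}P(z)^{-1}\langle e_{z,\xi},e_{z,\xi}\rangle .
\]
For a smooth function $\varphi$ on an open subset of $\mathfrak h$ we write $\partial_y\varphi=\sum_ix_i(y)\,\partial\varphi/\partial z_i$ for the holomorphic part of the derivative. If $\varphi$ is real, its derivative along a real tangent vector $v\in\mathfrak h$ is $d\varphi(v)=2\operatorname{Re}\partial_v\varphi$.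

\begin{proposition}\label{prop:ode}
Let $\xi=(\xi_z)_{z\in U}$ be a horizontal section of the dual bundle on an open set $U\subset\mathfrak h^{reg}$, and write $e_z=e_{z,\xi_z}$. Then $z\mapsto F(z,\xi_z)$ is smooth on $U$ and
\begin{equation}\label{eq:ode}
\partial_yF=-e^{-|z|^2}P(z)^{-1}\sum_s\kappa_s\,\frac{\alpha_s(y)}{\alpha_s(z)}\,\langle e_z,s^{-1}e_z\rangle\qquad(y\in\mathfrak h).
\end{equation}
\end{proposition}

\begin{proof}
The function $G(z)=\langle e_z,e_z\rangle$ depends on $z$ through both arguments. We separate them, so that \eqref{eq:dual} can be applied in one variable while the other is frozen. Write $e_z^m=e^m_{z,\xi_z}$ and, for $z,z'\in U$, let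
\[
K_m(z,z')=\langle e^m_{z'},e^m_z\rangle=\xi_z\big(e^m_{z'}(z)\big)=\sum_j\epsilon_j\,\xi_z(v_j(z))\,\overline{\xi_{z'}(v_j(z'))},
\]
by \eqref{eq:def} and \eqref{eq:basis}. The functions $z\mapsto\xi_z(v_j(z))$ are holomorphic, so $K_m$ is holomorphic in $(z,\overline{z'})$.

\emph{Convergence.} Let $\mathcal K\subset U$ be compact, $R=\max_{\mathcal K}|z|$, and fix an integer $m_1\ge\max(a,m_0)$. By continuity $\|e_z^{m_1}\|\le N$ on $\mathcal K$ for some $N$. By Lemma~\ref{lem:coherent}(d), $\|e_z^m\|\le N_m:=N\prod_{j=m_1+1}^mR\sqrt{j-1+b}/(j-a)$ for $m>m_1$ and $z\in\mathcal K$, and $\sum_mN_m^2<\infty$. Since $|K_m|\le N_m^2$ on $\mathcal K\times\mathcal K$, the series $K=\sum_mK_m$ converges locally uniformly on $U\times U$. Its sum $K(z,z')=\langle e_{z'},e_z\rangle$ is holomorphic in $(z,\overline{z'})$, and it may be differentiated term by term.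

\emph{Equation.} Fix $z'$, so that $e^m_{z'}$ is a fixed element of $L[m]$. By \eqref{eq:dual} and \eqref{eq:nabla}, the derivative in $z$ is
\[
\partial_yK_m(z,z')=\xi_z\big((ye^m_{z'})(z)\big)+\sum_s\kappa_s\frac{\alpha_s(y)}{\alpha_s(z)}\,\xi_z\big(((1-s)e^m_{z'})(z)\big).
\]
By Lemma~\ref{lem:coherent}(a) the first term is $(y,z')K_{m-1}(z,z')$, with $K_{-1}=0$. By \eqref{eq:def} and contravariance, $\xi_z\big(((1-s)e^m_{z'})(z)\big)=\langle(1-s)e^m_{z'},e^m_z\rangle=K_m(z,z')-\langle e^m_{z'},s^{-1}e^m_z\rangle$. Sum over $m$ and set $z'=z$. Since $K$ is antiholomorphic in $z'$, the second variable does not contribute to $\partial_y$ of $G(z)=K(z,z)$, and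
\begin{equation}\label{eq:odeG}
\partial_yG=(y,z)\,G+\sum_s\kappa_s\frac{\alpha_s(y)}{\alpha_s(z)}\,\big(G-\langle e_z,s^{-1}e_z\rangle\big).
\end{equation}
Now $\partial_y|z|^2=(y,z)$. Also $\partial_y\log|\alpha_H(z)|^2=\alpha_H(y)/\alpha_H(z)$, and $\alpha_s$ is proportional to $\alpha_{H_s}$, so
\[
\partial_y\log P=\sum_Hk_H\frac{\alpha_H(y)}{\alpha_H(z)}=\sum_s\kappa_s\frac{\alpha_s(y)}{\alpha_s(z)} .
\]
Thus the factor $e^{-|z|^2}P^{-1}$ cancels the terms of \eqref{eq:odeG} that are multiples of $G$, and \eqref{eq:ode} remains.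
\end{proof}

\section{From asymptotic orthogonality to a flat metric}\label{sec:limit}

By \eqref{eq:ode}, $F$ would be constant along horizontal sections if every coherent state were orthogonal to its mirror images. The coefficient $\alpha_s(y)/\alpha_s(z)$ has size $t^{-1}$ at a point $tz$, and the paths we need have length of order $t$. So some decay of the overlaps is needed, and the following condition provides it.

\medskip
\noindent\textbf{Condition (AO).} \emph{For every compact set $\mathcal K\subset\mathfrak h^{reg}$ there are constants $t_0\ge1$ and $A\ge0$ such that for all $z\in\mathcal K$, $t\ge t_0$, $0\ne\eta\in L_{tz}^*$ and $s\in S$, the state $e=e_{tz,\eta}$ satisfies}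
\[
\langle e,e\rangle>0,\qquad|\langle e,s^{-1}e\rangle|\le At^{-1}\langle e,e\rangle .
\]
\medskip

The set $\mathfrak h^{reg}$ is stable under dilations. For $\xi\in L_z^*$ and $t\ge1$, let $\xi_t\in L_{tz}^*$ be the parallel transport of $\xi$ along the segment from $z$ to $tz$.

\begin{proposition}\label{prop:limit}
Assume \textup{(AO)}. For $z\in\mathfrak h^{reg}$ and $\xi\in L_z^*$ the limit
\[
Q_z(\xi)=\lim_{t\to\infty}F(tz,\xi_t)
\]
exists and defines a positive definite Hermitian form on $L_z^*$. The forms $Q_z$ satisfy conditions \textup{(i)} and \textup{(ii)} of Lemma~\ref{lem:criterion}.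
\end{proposition}

\begin{proof}
\emph{Derivative bound.} Let $\mathcal K$, $t_0$, $A$ be as in (AO), let $\delta>0$ be the minimum of $\operatorname{dist}(z,H_s)$ over $z\in\mathcal K$ and $s\in S$, and put $A'=2A\delta^{-1}\sum_s|\kappa_s|$. Let $p(\sigma)$ be a $C^1$ path in $\mathfrak h^{reg}$ and $\eta(\sigma)\in L^*_{p(\sigma)}$ a nonzero parallel family along it. Suppose that $p(\sigma_0)=tz$ with $z\in\mathcal K$, $t\ge t_0$. On a small ball around $tz$ the family $\eta$ is the restriction of a horizontal section, so Proposition~\ref{prop:ode} applies. We have $F>0$ at $\sigma_0$, and $|\alpha_s(v)/\alpha_s(tz)|\le|v|/\operatorname{dist}(tz,H_s)\le|v|/(t\delta)$. By \eqref{eq:ode} and (AO),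
\begin{equation}\label{eq:bound}
\Big|\frac d{d\sigma}\log F(p(\sigma),\eta(\sigma))\Big|_{\sigma=\sigma_0}\le 2\sum_s|\kappa_s|\,\frac{|p'(\sigma_0)|}{t\delta}\cdot\frac At=A'\,|p'(\sigma_0)|\,t^{-2}.
\end{equation}

\emph{Existence and positivity.} Let $\xi\ne0$ and $\mathcal K=\{z\}$. On the ray $p(t)=tz$, $t\ge t_0$, the bound \eqref{eq:bound} reads $|\frac d{dt}\log F(tz,\xi_t)|\le A'|z|t^{-2}$, which is integrable. So $\log F(tz,\xi_t)$ converges and $Q_z(\xi)\in(0,\infty)$. For each $t$, the function $\xi\mapsto F(tz,\xi_t)$ is the diagonal of the Hermitian form $(\xi,\xi')\mapsto e^{-t^2|z|^2}P(tz)^{-1}\langle e_{tz,\xi'_t},e_{tz,\xi_t}\rangle$; this is linear in $\xi$ because $e_{tz,\xi_t}$ is conjugate-linear in $\xi$. By the polarization identity these forms converge to a Hermitian form with diagonal $Q_z$, and it is positive definite.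

\emph{Condition \textup{(i)}.} Let $\gamma\colon[0,1]\to\mathfrak h^{reg}$ be piecewise $C^1$ from $z_0$ to $z_1$, let $0\neq\xi\in L_{z_0}^*$, and take $\mathcal K=\gamma([0,1])$. The map $(r,\sigma)\mapsto r\gamma(\sigma)$ from $[1,t]\times[0,1]$ to $\mathfrak h^{reg}$ shows that two paths from $z_0$ to $tz_1$ are homotopic: the segment from $z_0$ to $tz_0$ followed by $t\gamma$, and $\gamma$ followed by the segment from $z_1$ to $tz_1$. By flatness, $T^\vee_{t\gamma}(\xi_t)=(T^\vee_\gamma\xi)_t$. Integrating \eqref{eq:bound} along $t\gamma$ for $t\ge t_0$ gives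
\[
\big|\log F\big(tz_1,(T^\vee_\gamma\xi)_t\big)-\log F(tz_0,\xi_t)\big|\le A'\,t\operatorname{length}(\gamma)\,t^{-2}\longrightarrow0\qquad(t\to\infty).
\]
Hence $Q_{z_1}(T_\gamma^\vee\xi)=Q_{z_0}(\xi)$.

\emph{Condition \textup{(ii)}.} We have $e_{wz,w\xi}=we_{z,\xi}$, the form $\langle\cdot,\cdot\rangle$ on $\mathcal S$ is $W$-invariant, $|wz|=|z|$ and $P(wz)=P(z)$. So $F(wz,w\xi)=F(z,\xi)$. Since $w$ commutes with parallel transport, $(w\xi)_t=w(\xi_t)$, and therefore $F(twz,(w\xi)_t)=F(tz,\xi_t)$ for all $t$.
\end{proof}

By Lemma~\ref{lem:criterion} and Proposition~\ref{prop:limit}, both theorems follow once (AO) is proved.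

\section{Near-orthogonality of mirror states}\label{sec:orth}

By \eqref{eq:eigen}, $e=e_{z,\xi}$ and $s^{-1}e$ are eigenvectors of $y$ with different eigenvalues. If $y$ were a normal operator, $e$ would also be an eigenvector of $y^*$ and the two vectors would be orthogonal. The operator $y$ is not normal, but its commutator with $y^*$ lies in $\mathbb CW$ and is bounded, while the gap between the eigenvalues grows with $z$. The next lemma makes this quantitative. It is algebraic and uses no positivity beyond the existence of $e\in\mathcal S$.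

\begin{lemma}\label{lem:uv}
Let $z\in\mathfrak h^{reg}$, $\xi\in L_z^*$, $e=e_{z,\xi}$, $s\in S$. Let $y$ be the unit vector $(s^{-1}z-z)/|s^{-1}z-z|$ and $u=(y^*-(z,y))e\in\mathcal S$. Put $C_0=1+2\sum_{s'\in S}|c_{s'}|$. Then
\begin{enumerate}
\item[(a)] $\langle u,u\rangle=\langle e,[y,y^*]e\rangle$ and $\|[y,y^*]e\|\le C_0\|e\|$;
\item[(b)] $\langle u,s^{-1}e\rangle=|1-\lambda_s|\operatorname{dist}(z,H_s)\,\langle e,s^{-1}e\rangle$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $h=y-(y,z)\in H_c$. Then $h^*=y^*-(z,y)$, $u=h^*e$, and $he=0$ by \eqref{eq:eigen}. So $\langle u,u\rangle=\langle e,hh^*e\rangle=\langle e,[h,h^*]e\rangle$, and $[h,h^*]=[y,y^*]$. By \eqref{eq:rel2}, $[y,y^*]=1-2\sum_{s'}c_{s'}|\pi_{s'}y|^2s'$ with $|\pi_{s'}y|\le1$, and $W$ acts by isometries. This proves (a). By \eqref{eq:eigen} again, $hs^{-1}e=(y,s^{-1}z-z)s^{-1}e=|s^{-1}z-z|\,s^{-1}e$, so $\langle u,s^{-1}e\rangle=\langle e,hs^{-1}e\rangle=|s^{-1}z-z|\langle e,s^{-1}e\rangle$. The element $s^{-1}$ fixes $H_s$ and acts on $H_s^\perp=\mathbb C\alpha_s^\vee$ by $\lambda_s$, because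 $\alpha_s(s^{-1}\alpha_s^\vee)=(s\alpha_s)(\alpha_s^\vee)$. Hence $s^{-1}z-z=(\lambda_s-1)\pi_sz$ has length $|1-\lambda_s|\operatorname{dist}(z,H_s)$.
\end{proof}

\subsection{The unitary case}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Here $\langle v,v\rangle=\|v\|^2$ on $\mathcal S$. For $\xi\neq0$ we have $e=e_{z,\xi}\ne0$ by Lemma~\ref{lem:coherent}(c), so $\langle e,e\rangle>0$. Lemma~\ref{lem:uv}(a) gives $\|u\|^2\le C_0\|e\|^2$, and then Lemma~\ref{lem:uv}(b), the Cauchy--Schwarz inequality and $\|s^{-1}e\|=\|e\|$ give
\[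
|\langle e,s^{-1}e\rangle|\le\frac{\sqrt{C_0}\,\|e\|^2}{|1-\lambda_s|\operatorname{dist}(z,H_s)}
\]
at every point of $\mathfrak h^{reg}$. Since $\operatorname{dist}(tz,H_s)=t\operatorname{dist}(z,H_s)$, condition (AO) holds with $t_0=1$ and $A$ the maximum of $\sqrt{C_0}/(|1-\lambda_s|\operatorname{dist}(z,H_s))$ over $z\in\mathcal K$, $s\in S$. Proposition~\ref{prop:limit} and Lemma~\ref{lem:criterion} give the invariant form. For $W=G(l,1,n)$ its existence means that $\mathrm{KZ}(L)$ is a unitary $\mathcal H$-module, by Section~\ref{ss:conj}.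
\end{proof}

\subsection{Definiteness in large degrees}

When $m_0>0$, the two uses of positivity in the last proof fail: $\langle e,e\rangle$ need not be positive, and a bound on $\langle u,u\rangle$ is not a bound on $\|u\|$. Both failures come from degrees below $m_0$. We show that far from the origin a coherent state has little mass in these degrees. The reason is that transport along a ray multiplies the component of degree $m$ by a power of $t$ that increases with $m$.

\begin{lemma}\label{lem:homog}
Let $\rho=\sum_s\kappa_s-\kappa_\tau$, a real number. For $z\in\mathfrak h^{reg}$, $\xi\in L_z^*$, $t\ge1$ and $m\ge0$,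
\[
e^m_{tz,\xi_t}=t^{m+\rho}\,e^m_{z,\xi}.
\]
\end{lemma}

\begin{proof}
The number $\rho$ is real because $\sum_s\kappa_s=\sum_Hk_H$. By \eqref{eq:nabla}, $\sum_i\alpha_s(y_i)x_i=\alpha_s$ and \eqref{eq:euler}, for $v\in L[m]$,
\[
\sum_ix_i\nabla_{y_i}v=\sum_ix_iy_iv+\sum_s\kappa_s(1-s)v=(m+\rho)v .
\]
Extend $\xi_t$ to a horizontal section near the ray. By \eqref{eq:dual}, $\psi(t)=\xi_t(v(tz))$ satisfies $t\psi'(t)=\sum_itz_i\,\xi_t\big((\nabla_{y_i}v)(tz)\big)=(m+\rho)\psi(t)$. So $\psi(t)=t^{m+\rho}\psi(1)$, and the claim follows from \eqref{eq:def} because $t^{m+\rho}$ is real.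
\end{proof}

\begin{lemma}\label{lem:low}
For every compact $\mathcal K\subset\mathfrak h^{reg}$ there is a constant $B$ such that $\|\Pi e_{tz,\eta}\|\le Bt^{-1}\|e_{tz,\eta}\|$ for all $z\in\mathcal K$, $t\ge1$, $\eta\in L^*_{tz}$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:coherent}(c) and \eqref{eq:basis}, the ratio $\|\Pi e_{z,\xi}\|/\|e^{m_0}_{z,\xi}\|$ is defined and continuous on the dual bundle with the zero section removed. It is unchanged when $\xi$ is scaled, so it is a continuous function on the projectivized bundle, and it is bounded by some $B$ over the compact set $\mathcal K$. Parallel transport is bijective, so $\eta=\xi_t$ for some $\xi\in L_z^*$. By Lemma~\ref{lem:homog} and $t\ge1$,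
\[
\|\Pi e_{tz,\eta}\|\le t^{m_0-1+\rho}\|\Pi e_{z,\xi}\|\le Bt^{m_0-1+\rho}\|e^{m_0}_{z,\xi}\|=Bt^{-1}\|e^{m_0}_{tz,\eta}\|\le Bt^{-1}\|e_{tz,\eta}\|.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
We verify (AO). Let $\mathcal K$ be compact, $R=\max_{\mathcal K}|z|$, and let $B$ be as in Lemma~\ref{lem:low}. Choose $t_0\ge1$ with $\beta B^2t_0^{-2}\le\frac12$. Let $z\in\mathcal K$, $t\ge t_0$, $0\ne\eta\in L^*_{tz}$, $e=e_{tz,\eta}$. By \eqref{eq:compare},
\begin{equation}\label{eq:half}
\langle e,e\rangle\ge\|e\|^2-\beta\|\Pi e\|^2\ge\tfrac12\|e\|^2>0 .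
\end{equation}
Fix $s$ and let $y,u$ be as in Lemma~\ref{lem:uv} for the point $tz$, so $u=(y^*-(tz,y))e$. By Lemma~\ref{lem:uv}(a) and \eqref{eq:compare}, $\langle u,u\rangle\le(1+\beta)C_0\|e\|^2$. To pass to $\|u\|$ we bound $\Pi u$. Since $y^*$ raises the degree, $\Pi y^*=\Pi y^*\Pi$. Let $C_1$ bound the norms of the operators $\Pi y^*\Pi$ on the finite-dimensional image of $\Pi$, over all unit vectors $y$. Then
\[
\|\Pi u\|\le(C_1+tR)\|\Pi e\|\le(C_1+R)B\,\|e\| ,
\]
where the factor $t^{-1}$ of Lemma~\ref{lem:low} absorbs the growth of the eigenvalue. By \eqref{eq:compare}, $\|u\|^2\le\langle u,u\rangle+\beta\|\Pi u\|^2\le C_2^2\|e\|^2$ with $C_2^2=(1+\beta)C_0+\beta(C_1+R)^2B^2$. Lemma~\ref{lem:uv}(b), \eqref{eq:compare} and \eqref{eq:half} now give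
\[
|\langle e,s^{-1}e\rangle|\le\frac{(1+\beta)\|u\|\,\|e\|}{t\,|1-\lambda_s|\operatorname{dist}(z,H_s)}\le\frac{2(1+\beta)C_2}{|1-\lambda_s|\operatorname{dist}(z,H_s)}\;t^{-1}\langle e,e\rangle .
\]
The coefficient of $t^{-1}\langle e,e\rangle$ is bounded for $z\in\mathcal K$ and $s\in S$, so (AO) holds. Proposition~\ref{prop:limit} and Lemma~\ref{lem:criterion} finish the proof.
\end{proof}

\begin{remark}
Lemma~\ref{lem:homog} and $P(tz)=t^{2\sum_s\kappa_s}P(z)$ give a formula without parallel transport:
\[
Q_z(\xi)=P(z)^{-1}\lim_{t\to\infty}e^{-t^2|z|^2}\,t^{-2\kappa_\tau}\sum_{m\ge0}t^{2m}\langle e^m_{z,\xi},e^m_{z,\xi}\rangle .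
\]
Each single term tends to $0$ after multiplication by $e^{-t^2|z|^2}t^{-2\kappa_\tau}$. So finitely many degrees can be omitted from the sum without changing $Q_z$.
\end{remark}

\section{The converses fail}\label{sec:converse}

Both examples use the polynomial representation $M_c(\mathrm{triv})=\mathbb C[\mathfrak h]$. By \eqref{eq:yaction}, $y$ acts on it as the Dunkl operator $D_y$, so $\nabla_y=\partial_y$ and the constant function $1$ is a $W$-invariant horizontal section on all of $\mathfrak h^{reg}$. Hence $\mathrm{KZ}(M_c(\mathrm{triv}))$ is one-dimensional with trivial monodromy for the connection \eqref{eq:nabla}. For $W=G(l,1,n)$, the $T_i$ act on it by scalars of modulus $1$, and it is a unitary $\mathcal H$-module. If the contravariant form on $M_c(\mathrm{triv})$ is nondegenerate, then $L_c(\mathrm{triv})=M_c(\mathrm{triv})$.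

\begin{example}[$\mathrm{KZ}(L)$ unitary does not imply $L$ unitary]\label{ex:one}
Take $l=2$, $n=1$, $c_1=1$, $\tau=\mathrm{triv}$. This is Section~\ref{ss:rankone} with $c=1$, where $\phi(m)=m-1+(-1)^m$. So $\phi(1)=-1$ and $\phi(m)>0$ for $m\ge2$. By \eqref{eq:g}, $g_0=1$ and $g_m<0$ for all $m\ge1$. The form is nondegenerate and indefinite, so $L=M_c(\mathrm{triv})$ is simple and not unitary, while $\mathrm{KZ}(L)$ is unitary. This module satisfies the hypothesis of Theorem~\ref{thm:B} with $\varepsilon=-1$ and $m_0=1$.
\end{example}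

\begin{example}[The hypothesis of Theorem~\ref{thm:B} is not necessary]\label{ex:two}
Take $l=n=2$, parameter $0$ on the reflections that exchange the coordinates, $c_1=1$, and $\tau=\mathrm{triv}$. On $\mathbb C[x_1,x_2]$, formula \eqref{eq:yaction} shows that $y_i$ acts on the variable $x_i$ as $y$ does in Example~\ref{ex:one} and commutes with the other variable. By contravariance, $\langle x_1^jx_2^k,f\rangle=\langle1,y_1^jy_2^kf\rangle$, so the monomials are orthogonal and $\langle x_1^jx_2^k,x_1^jx_2^k\rangle=g_jg_k\neq0$, with $g_j$ as in Example~\ref{ex:one}. Thus $L=\mathbb C[x_1,x_2]$. In every degree $m\ge2$ the form takes the value $g_mg_0<0$ on $x_1^m$ and the value $g_{m-1}g_1>0$ on $x_1^{m-1}x_2$. It is indefinite in all degrees $m\ge2$, yet $\mathrm{KZ}(L)$ is unitary.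
\end{example}

\begin{thebibliography}{9}

\bibitem{Diag}
\emph{A Diagrammatic Approach To Unitary Representations Of Rational Cherednik Algebras},
\texttt{https://ora.ox.ac.uk/\allowbreak objects/\allowbreak uuid:e92a5310-\allowbreak 1ff4-\allowbreak 40a0-\allowbreak 82f5-\allowbreak 3439d613ff09/\allowbreak files/\allowbreak dpz50gw484}

\end{thebibliography}
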